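\title{The form factor of a convex planar emitter has one maximum on every line}

\begin{abstract}
A plane is lit by a compact convex planar emitter of constant radiosity that lies strictly on one side of it. We prove a conjecture of Drettakis: on every line of the plane, the radiosity has exactly one local maximum among the points where it is positive. In fact the radiosity is strictly quasi-concave on the lit region. The kernel of the form factor, raised to the power $-1/2$, is jointly convex in the receiving and the emitting point, and $-1/2$ is the borderline exponent of the Borell--Brascamp--Lieb inequality in dimension two; the cases of that inequality that we need are proved in full. We also show that the form factor $F$ of an emitter parallel to the receiver has $F^{-1/2}$ convex, with sharp exponent, that no power concavity holds in general for a tilted emitter, and that the one-maximum property on nearby parallel planes forces the emitter to be convex.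
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

\subsection*{The form factor}
Let $P$ be a plane in $\mathbb{R}^3$, the \emph{receiver}. Let $E$, the \emph{emitter}, be a compact convex set of positive area in a plane $Q$, contained in one of the two open half-spaces bounded by $P$. Nothing obstructs the view between $E$ and $P$. Let $n_P$ be the unit normal of $P$ that points toward $E$, and let $n_E$ be a unit normal of $Q$; it marks the side to which $E$ emits. If $E$ has constant radiosity $B_E>0$ and $P$ has constant reflectance $\rho>0$, the radiosity at $x\in P$ due to direct illumination is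
\begin{equation}\label{eq:def}
B(x)=\rho B_E F(x),\qquad F(x)=\frac1\pi\int_E\frac{\cos^+\theta_x\,\cos^+\theta_y}{\|x-y\|^2}\,dA_y ,
\end{equation}
where $\theta_x$ is the angle between $y-x$ and $n_P$, $\theta_y$ is the angle between $x-y$ and $n_E$, and $\cos^+=\max(\cos,0)$. We require that $n_E$ be chosen so that $B\not\equiv0$ on $P$, and we then call the emitter \emph{admissible}.

The function $F$ is the point-to-area \emph{form factor}. The quantity $\cos^+\theta_y\,dA_y/\|x-y\|^2$ is the solid angle under which $x$ sees the emitting side of the element $dA_y$, and $\pi$ is the integral of $\cos\theta_x$ over the hemisphere of directions above $x$. So $F(x)$ is the fraction of the cosine-weighted sky above $x$ that the emitter fills. In particular $F$ is unchanged when the whole configuration is rescaled.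

The following conjecture of Drettakis is quoted in \cite{source}.

\begin{quote}
\textbf{Conjecture U2.} Radiosity on any line on the receiver has only one maximum.
\end{quote}

\noindent Precisely: for every line $L\subset P$ on which $B\not\equiv0$, the restriction $B|_L$ has exactly one local maximum among the points of $L$ where $B>0$. A local maximum of $B|_L$ is a point $x\in L$ with $B(x)\ge B(x')$ for all $x'\in L$ near $x$; points of the unlit region are not counted.

Both cosines have an affine numerator (Figure~\ref{fig:section}). Let $h(y)$ be the height of $y\in E$ above $P$ and $g(x)$ the signed distance of $x\in\mathbb{R}^3$ from $Q$: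
\[
h(y)=n_P\cdot(y-x')\ \ \text{for any }x'\in P,\qquad g(x)=n_E\cdot(x-y')\ \ \text{for any }y'\in Q .
\]
Both functions are affine, and $h\ge h_0>0$ on $E$ by compactness. Since $\cos\theta_x=h(y)/\|x-y\|$ and $\cos\theta_y=g(x)/\|x-y\|$,
\begin{equation}\label{eq:F}
F(x)=\frac{g^+(x)}{\pi}\int_E\frac{h(y)}{\|x-y\|^4}\,dA_y\qquad(x\in P),
\end{equation}
with $g^+=\max(g,0)$. That $g$ does not depend on the point $y\in E$ is exactly the planarity of the emitter. The integral in \eqref{eq:F} is positive, so
\[
\{B>0\}=H:=\{x\in P: g(x)>0\},
\]
the \emph{lit region}. If $Q\parallel P$, then $g$ is constant on $P$, and admissibility means $H=P$. Otherwise $H$ is an open half-plane bounded by the line $P\cap Q$, for either choice of $n_E$.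

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (-1.8,0) -- (0,0);
\node[below] at (-1.5,0) {$P$};
\draw[very thick] (0,0) -- (5.6,0) node[right] {$H$};
\draw[dashed] (-0.4,-0.69) -- (2.4,4.16) node[above] {$Q$};
\draw[line width=2pt] (1.3,2.25) -- (2.1,3.64);
\node[left] at (1.4,2.5) {$E$};
\fill (1.75,3.03) circle (2.5pt) node[left] {$y$};
\fill (4,0) circle (2.5pt) node[below] {$x$};
\draw (4,0) -- (1.75,3.03);
\draw[dotted,thick] (1.75,3.03) -- (1.75,0) node[pos=0.85,left] {$h(y)$};
\draw[dotted,thick] (4,0) -- (1,1.732) node[pos=0.35,below left] {$g(x)$};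
\draw[->] (2,3.46) -- (2.69,3.06) node[right] {$n_E$};
\draw[->] (4,0) -- (4,0.9) node[right] {$n_P$};
\draw (0.5,0) arc (0:60:0.5);
\node at (0.68,0.36) {$\varphi$};
\end{tikzpicture}
\caption{A cross-section perpendicular to the line $P\cap Q$. The emitter $E\subset Q$ lights the half-plane $H$ of the receiver $P$; $h(y)$ is the distance from $y\in E$ to $P$, $g(x)$ is the distance from $x\in H$ to $Q$, and $\varphi$ is the dihedral angle.}
\label{fig:section}
\end{figure}

\subsection*{A scale of concavity conditions}
Throughout, $0<\lambda<1$ and $x_\lambda=(1-\lambda)x_0+\lambda x_1$; the subscript $\lambda$ has the same meaning for other pairs of points. A function $\phi$ on a convex set is \emph{quasi-concave} if $\phi(x_\lambda)\ge\min(\phi(x_0),\phi(x_1))$ for all $x_0,x_1,\lambda$, and \emph{strictly quasi-concave} if the inequality is strict whenever $x_0\ne x_1$. For $\phi>0$ there is a scale of stronger conditions. If $\phi^p$ is concave for some $p>0$, then $\log\phi=p^{-1}\log\phi^p$ is concave. If $\log\phi$ is concave, then $\phi^{-q}=e^{-q\log\phi}$ is convex for every $q>0$. If $\phi^{-q}$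 is convex, then so is $\phi^{-q'}=(\phi^{-q})^{q'/q}$ for $q'>q$, and $\phi$ is quasi-concave, because $\phi(x_\lambda)^{-q}\le\max(\phi(x_0)^{-q},\phi(x_1)^{-q})$. Quasi-concavity is the weak end of the scale.

\subsection*{Results}
Conjecture U2 is true.

\begin{theorem}\label{thm:main}
Let $E$ be an admissible emitter and $L\subset P$ a line on which $B\not\equiv0$. Then $L\cap H$ is an open interval, and there is a point $x^*\in L\cap H$ such that $B$ is strictly increasing along $L\cap H$ before $x^*$ and strictly decreasing after it. So $B|_L$ has exactly one local maximum among the points where $B>0$. Consequently $B$ is strictly quasi-concave on $H$, and $B$ has exactly one local maximum on $H$.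
\end{theorem}

The proof allows the receiving point to leave the plane and the emitter to be non-uniform.

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(a)] Fix a unit vector $n$, and let $D$ be the open convex set of $x\in\mathbb{R}^3$ such that $g(x)>0$ and $n\cdot(y-x)>0$ for all $y\in E$. Then
\[
x\longmapsto\frac1\pi\int_E\frac{g(x)\,n\cdot(y-x)}{\|x-y\|^4}\,dA_y
\]
is quasi-concave on $D$.
\item[(b)] Theorem~\ref{thm:main} remains true if the constant $B_E$ is replaced by a continuous function $b>0$ on $E$, placed under the integral in \eqref{eq:def}, such that $hb$ is concave on $E$.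
\end{enumerate}
\end{theorem}

The function in (a) is the form factor at $x$ of a surface element with normal $n$. In (b), when $Q\parallel P$ the height $h$ is constant and the condition is that $b$ be concave.

The next theorem locates $F$ on the scale of concavity conditions.

\begin{theorem}\label{thm:power}
\begin{enumerate}
\item[(a)] If $Q\parallel P$, then $F^{-1/2}$ is convex on $P$. The exponent is sharp: for every $0<q<\frac12$ there is a compact convex emitter parallel to $P$ for which $F^{-q}$ is not convex.
\item[(b)] For every dihedral angle $\varphi\in(0,\pi)$ between $Q$ and $P$ and every $q>0$ there is an admissible emitter $E\subset Q$ for which $F^{-q}$ is not convex on $H$.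
\end{enumerate}
\end{theorem}

So for tilted emitters quasi-concavity cannot be improved to any finite power concavity; by the implications above, log-concavity and concavity of a positive power of $F$ fail for the same emitters. Finally, convexity of the emitter is necessary.

\begin{theorem}\label{thm:converse}
Let $E\subset Q$ be compact and nonempty with $E=\overline{\operatorname{int}E}$, not assumed convex, and let $P_\delta$ be the plane parallel to $Q$ at distance $\delta>0$ on the emitting side. Then U2 holds for $(E,P_\delta)$ for all $\delta>0$ if and only if $E$ is convex. If U2 holds for $(E,P_{\delta_j})$ for some sequence $\delta_j\to0$, then $E$ is already convex.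
\end{theorem}

Write $\pi F(x)=\int_E f(x,y)\,dA_y$ on $H$, with $f(x,y)=g(x)h(y)\|x-y\|^{-4}$. The proof of Theorem~\ref{thm:main} has three parts. The function $f^{-1/2}$ is convex jointly in $(x,y)$ (Section~\ref{sec:kernel}). Integrating such a function over a convex plane region gives a quasi-concave function of $x$; this is the borderline case of the Borell--Brascamp--Lieb inequality in dimension two, which we prove by transporting mass (Section~\ref{sec:bbl}). Analyticity along lines then excludes plateaus (Section~\ref{sec:main}). Section~\ref{sec:strip} shows the mechanism one dimension lower.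

\section{Strips, and the method in one dimension}\label{sec:strip}

Let $Q\parallel P$ at distance $\delta$, and identify both planes with $\mathbb{R}^2$ by orthogonal projection. Then $g=h=\delta$, and \eqref{eq:F} is a convolution:
\begin{equation}\label{eq:conv}
F=\mathbf{1}_E*K_\delta,\qquad K_\delta(z)=\frac{\delta^2}{\pi(|z|^2+\delta^2)^2}\quad(z\in\mathbb{R}^2).
\end{equation}
The formula makes sense for any measurable $E$, and it can be evaluated by hand when $E$ is invariant in one direction.

\begin{example}\label{ex:strip}
Let $E=I\times\mathbb{R}$ with $I\subset\mathbb{R}$ and write $x=(u,w)$. The substitution $w'=A\tan\theta$ gives $\int_{\mathbb{R}}(A^2+w'^2)^{-2}dw'=A^{-3}\int_{-\pi/2}^{\pi/2}\cos^2\theta\,d\theta=\pi/(2A^3)$, so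
\[
F(u,w)=\int_I k(u-s)\,ds,\qquad k(s)=\frac{\delta^2}{2(s^2+\delta^2)^{3/2}}=\frac{d}{ds}\,\frac{s}{2\sqrt{s^2+\delta^2}} .
\]
For the half-plane $I=[0,\infty)$ this gives
\begin{equation}\label{eq:G}
F(u,w)=G(u):=\int_{-\infty}^uk=\frac12\Big(1+\frac{u}{\sqrt{u^2+\delta^2}}\Big).
\end{equation}
For the strip $I=[-a,a]$ it gives $S(u)=G(u+a)-G(u-a)$. The derivative $k(u+a)-k(u-a)$ has the sign of $-u$, since $k$ is even and decreasing in $|s|$: across the strip there is one maximum. For two such strips centered at $\pm R$ the form factor is $S(u-R)+S(u+R)$. Its value $2S(R)$ at $u=0$ tends to $0$ as $R\to\infty$, while its values at $u=\pm R$ exceed $S(0)$: for large $R$ there is a maximum on each side of $0$.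
\end{example}

The example suggests that the conjecture is true and that convexity is the reason. Each point of $E$ contributes one bump, a sum of bumps can have several peaks, and only the absence of gaps in $E$ can prevent this. It also shows that boundedness of $E$ is needed for the literal statement: $G$ has no maximum, and $S$ is constant on lines parallel to the strip.

The computation of $S'$ used symmetry, which a general emitter lacks. We look for an argument that uses only convexity. Suppose that $f(x,y)^{-1}$ is jointly convex and $y$ ranges over an interval. Comparing the three integrands at the same point $y$ gives $f(x_\lambda,y)\ge\min(f(x_0,y),f(x_1,y))$, but the integral of the minimum can be far smaller than the minimum of the integrals, because the two bumps sit in different places. Joint convexity allows us to pair $y_0$ with a \emph{different} point $y_1$, and the right pairing matches equal amounts of mass.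

\begin{lemma}[monotone transport]\label{lem:transport}
For $i=0,1$ let $J_i$ be a bounded open interval and $w_i:J_i\to(0,\infty)$ a continuous function with finite integral $W_i$. There is an increasing $C^1$ bijection $T:J_0\to J_1$ with
\[
T'(s)=\frac{W_1}{W_0}\cdot\frac{w_0(s)}{w_1(T(s))}.
\]
\end{lemma}

\begin{proof}
The function $M_i(s)=W_i^{-1}\int_{\inf J_i}^sw_i$ is a $C^1$ bijection $J_i\to(0,1)$ with positive derivative $w_i/W_i$. Put $T=M_1^{-1}\circ M_0$ and differentiate $M_1\circ T=M_0$.
\end{proof}

\begin{proposition}\label{prop:1d}
Let $f_0,f_1,f_\lambda:[a,b]\to(0,\infty)$ be continuous with integrals $I_0,I_1,I_\lambda$, and suppose that $f_\lambda(s_\lambda)^{-1}\le(1-\lambda)f_0(s_0)^{-1}+\lambda f_1(s_1)^{-1}$ for all $s_0,s_1\in[a,b]$. Then $I_\lambda\ge\min(I_0,I_1)$.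
\end{proposition}

\begin{proof}
Exchanging the indices and $\lambda\leftrightarrow1-\lambda$ if necessary, assume $I_0\le I_1$. Let $T$ transport $f_0$ to $f_1$ on $(a,b)$ as in Lemma~\ref{lem:transport}, and put $\alpha=f_0(s)^{-1}$ and $\beta=f_1(T(s))^{-1}$, so that $T'(s)=(I_1/I_0)\,\beta/\alpha\ge\beta/\alpha$. The map $u(s)=(1-\lambda)s+\lambda T(s)$ is an increasing $C^1$ bijection of $(a,b)$, and
\[
f_\lambda(u(s))\,u'(s)\ge\frac{1-\lambda+\lambda\beta/\alpha}{(1-\lambda)\alpha+\lambda\beta}=\frac1\alpha=f_0(s).
\]
Integrating over $(a,b)$ gives $I_\lambda\ge I_0$.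
\end{proof}

The point is the exact cancellation: where $f_1$ is low, the bound on the value of $f_\lambda$ is weak, but there $T$ stretches, and the Jacobian $u'$ makes up the loss. For the strip, $k(u-s)^{-1}=2\delta^{-2}\|(u-s,\delta)\|^3$ is the cube of the norm of an affine function of $(u,s)$, hence convex, and Proposition~\ref{prop:1d} gives the quasi-concavity of $S$ with no appeal to symmetry. In the plane the Jacobian has two factors, and it will cancel the square of the same expression; this is why the exponent $-1$ becomes $-1/2$.

\section{Joint convexity of the kernel}\label{sec:kernel}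

We need $f^{-1/2}=\|x-y\|^2/\sqrt{g(x)h(y)}$ to be convex in $(x,y)$. The denominator is a geometric mean of two positive concave functions, which is concave, and a squared norm divided by a positive concave function is convex. Both facts are instances of the Cauchy--Schwarz inequality. To cover Theorem~\ref{thm:ext} we let the second factor depend on $x$ as well.

\begin{lemma}\label{lem:kernel}
Let $E\subset\mathbb{R}^3$ and $D\subset\mathbb{R}^3$ be disjoint convex sets, let $g>0$ be concave on $D$, and let $\kappa>0$ be concave on $D\times E$. Put $f(x,y)=g(x)\kappa(x,y)\|x-y\|^{-4}$. Then $f^{-1/2}$ is convex on $D\times E$.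
\end{lemma}

\begin{proof}
Take $(x_0,y_0)$ and $(x_1,y_1)$ in $D\times E$. Put $v=x-y$ and $\gamma=\sqrt{g\kappa}$, so that $f^{-1/2}=\|v\|^2/\gamma$, and let the subscripts $0,1,\lambda$ denote values at $(x_0,y_0)$, $(x_1,y_1)$, $(x_\lambda,y_\lambda)$. By concavity of $g$ and $\kappa$ and the Cauchy--Schwarz inequality,
\[
\gamma_\lambda\ge\sqrt{\big((1-\lambda)g_0+\lambda g_1\big)\big((1-\lambda)\kappa_0+\lambda\kappa_1\big)}\ge(1-\lambda)\gamma_0+\lambda\gamma_1 .
\]
Since $v_\lambda=(1-\lambda)v_0+\lambda v_1$, the triangle inequality and Cauchy--Schwarz give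
\begin{align*}
\|v_\lambda\|^2&\le\Big((1-\lambda)\sqrt{\gamma_0}\,\frac{\|v_0\|}{\sqrt{\gamma_0}}+\lambda\sqrt{\gamma_1}\,\frac{\|v_1\|}{\sqrt{\gamma_1}}\Big)^2\\
&\le\big((1-\lambda)\gamma_0+\lambda\gamma_1\big)\Big((1-\lambda)\frac{\|v_0\|^2}{\gamma_0}+\lambda\frac{\|v_1\|^2}{\gamma_1}\Big).
\end{align*}
The first factor is at most $\gamma_\lambda$. Dividing by $\gamma_\lambda$ gives $f_\lambda^{-1/2}\le(1-\lambda)f_0^{-1/2}+\lambda f_1^{-1/2}$.
\end{proof}

\section{Integration over a convex plane region}\label{sec:bbl}

The following lemma contains two cases of the Borell--Brascamp--Lieb inequality in the plane. The exponent $\frac12$ serves Theorems~\ref{thm:main} and~\ref{thm:ext}. The exponent $\frac14$ is a stronger hypothesis with a stronger conclusion and serves Theorem~\ref{thm:power}(a).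

\begin{lemma}\label{lem:bbl}
Let $E\subset\mathbb{R}^2$ be compact and convex with positive area, and let $f_0,f_1,f_\lambda:E\to(0,\infty)$ be continuous with integrals $I_0,I_1,I_\lambda$. Suppose that for some $q\in\{\frac12,\frac14\}$ and all $y_0,y_1\in E$,
\begin{equation}\label{eq:hyp}
f_\lambda(y_\lambda)^{-q}\le(1-\lambda)f_0(y_0)^{-q}+\lambda f_1(y_1)^{-q}.
\end{equation}
If $q=\frac12$, then $I_\lambda\ge\min(I_0,I_1)$. If $q=\frac14$, then $I_\lambda^{-1/2}\le(1-\lambda)I_0^{-1/2}+\lambda I_1^{-1/2}$.
\end{lemma}

To imitate Proposition~\ref{prop:1d} we need a map of $E$ to itself that carries $f_0$ to a multiple of $f_1$ and whose interpolation with the identity is still injective, with a Jacobian that we can bound below. A triangular map does this: first transport the marginals in the horizontal coordinate, then transport each vertical slice to the slice that it is matched with. We change variables one coordinate at a time, so that no regularity of the slice maps in the horizontal variable is needed.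

\begin{proof}
Put $c=(I_1/I_0)^{1/2}$. If $q=\frac12$ we assume $c\ge1$, exchanging the indices and $\lambda\leftrightarrow1-\lambda$ if necessary.

\emph{Slices.} Write $E=\{(s,t):a\le s\le b,\ p(s)\le t\le r(s)\}$ with $p$ convex and $r$ concave; both are continuous on $(a,b)$. The function $r-p\ge0$ is concave and not identically zero, since $E$ has positive area, so $r-p>0$ on $(a,b)$. For $i\in\{0,1,\lambda\}$ let
\[
m_i(s)=\int_{p(s)}^{r(s)}f_i(s,t)\,dt=(r(s)-p(s))\int_0^1f_i\big(s,\,p(s)+\theta(r(s)-p(s))\big)\,d\theta .
\]
The second expression and the uniform continuity of $f_i$ show that $m_i$ is positive and continuous on $(a,b)$, and $\int_a^bm_i=I_i$ by Fubini's theorem.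

\emph{The triangular map.} Lemma~\ref{lem:transport} gives an increasing $C^1$ bijection $\tau$ of $(a,b)$ and, for each $s\in(a,b)$, an increasing $C^1$ bijection $\sigma_s$ from $(p(s),r(s))$ onto $(p(\tau(s)),r(\tau(s)))$, with
\[
\tau'(s)=\frac{I_1}{I_0}\cdot\frac{m_0(s)}{m_1(\tau(s))},\qquad
\sigma_s'(t)=\frac{m_1(\tau(s))}{m_0(s)}\cdot\frac{f_0(s,t)}{f_1(\tau(s),\sigma_s(t))}.
\]
The marginals cancel in the product:
\begin{equation}\label{eq:jac}
\tau'(s)\,\sigma_s'(t)=c^2\,\frac{f_0(y_0)}{f_1(y_1)},\qquad y_0=(s,t),\quad y_1=(\tau(s),\sigma_s(t)).
\end{equation}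

\emph{Interpolation.} Let $u(s)=(1-\lambda)s+\lambda\tau(s)$ and $v_s(t)=(1-\lambda)t+\lambda\sigma_s(t)$, so that $(u(s),v_s(t))=y_\lambda$. The map $u$ is increasing and $C^1$ with limits $a$ and $b$ at the ends, hence a bijection of $(a,b)$. Since $E$ is convex, $y_\lambda\in E$; so $v_s$, which is increasing and $C^1$, maps $(p(s),r(s))$ into the slice of $E$ over $u(s)$. Its image may be only part of that slice, which costs an inequality in the favorable direction:
\begin{equation}\label{eq:slice}
m_\lambda(u(s))\,u'(s)\ge\int_{p(s)}^{r(s)}f_\lambda(u(s),v_s(t))\,v_s'(t)\,u'(s)\,dt .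
\end{equation}
We know only the product $\tau'\sigma_s'$, not the two factors, but Cauchy--Schwarz and \eqref{eq:jac} give
\begin{equation}\label{eq:jacbound}
v_s'u'=(1-\lambda+\lambda\sigma_s')(1-\lambda+\lambda\tau')\ge\big(1-\lambda+\lambda\sqrt{\sigma_s'\tau'}\,\big)^2=\big(1-\lambda+\lambda c\sqrt{f_0(y_0)/f_1(y_1)}\,\big)^2 .
\end{equation}
Put $\alpha=f_0(y_0)^{-q}$ and $\beta=f_1(y_1)^{-q}$. By \eqref{eq:hyp}, $f_\lambda(y_\lambda)\ge((1-\lambda)\alpha+\lambda\beta)^{-1/q}$.

\emph{The case $q=\frac12$.} Here $\sqrt{f_0(y_0)/f_1(y_1)}=\beta/\alpha$ and $c\ge1$, so the integrand in \eqref{eq:slice} is at least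
\[
\frac{(1-\lambda+\lambda\beta/\alpha)^2}{((1-\lambda)\alpha+\lambda\beta)^2}=\frac1{\alpha^2}=f_0(s,t).
\]
Thus $m_\lambda(u(s))u'(s)\ge m_0(s)$. Integrating over $(a,b)$ and substituting $u$ on the left gives $I_\lambda\ge I_0=\min(I_0,I_1)$.

\emph{The case $q=\frac14$.} Now $\sqrt{f_0(y_0)/f_1(y_1)}=\beta^2/\alpha^2$. Writing $(1-\lambda)\alpha+\lambda\beta=\sqrt{1-\lambda}\cdot\sqrt{1-\lambda}\,\alpha+\sqrt{\lambda/c}\cdot\sqrt{\lambda c}\,\beta$ and applying Cauchy--Schwarz,
\[
\big((1-\lambda)\alpha+\lambda\beta\big)^2\le(1-\lambda+\lambda/c)\big((1-\lambda)\alpha^2+\lambda c\beta^2\big).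
\]
So the integrand in \eqref{eq:slice} is at least
\[
\frac{\alpha^{-4}\big((1-\lambda)\alpha^2+\lambda c\beta^2\big)^2}{\big((1-\lambda)\alpha+\lambda\beta\big)^4}\ge\frac{f_0(s,t)}{(1-\lambda+\lambda/c)^2}.
\]
Integrating in $t$ and then in $s$ gives $I_\lambda\ge I_0(1-\lambda+\lambda/c)^{-2}$, that is,
\[
I_\lambda^{-1/2}\le I_0^{-1/2}\big(1-\lambda+\lambda(I_0/I_1)^{1/2}\big)=(1-\lambda)I_0^{-1/2}+\lambda I_1^{-1/2}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:qc}
Let $E$ be a compact convex set of positive area in a plane $Q\subset\mathbb{R}^3$, let $D,g,\kappa,f$ be as in Lemma~\ref{lem:kernel}, and assume that $\kappa(x,\cdot)$ is continuous on $E$ for each $x\in D$. Then $x\mapsto\int_Ef(x,y)\,dA_y$ is quasi-concave on $D$.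
\end{proposition}

\begin{proof}
Identify $Q$ with $\mathbb{R}^2$ by an isometry. For $x_0,x_1\in D$ the functions $f_i=f(x_i,\cdot)$, $i\in\{0,1,\lambda\}$, are positive and continuous on $E$, because $D\cap E=\emptyset$. By Lemma~\ref{lem:kernel} they satisfy \eqref{eq:hyp} with $q=\frac12$. Apply Lemma~\ref{lem:bbl}.
\end{proof}

\begin{remark}[no room in the exponent]\label{rem:exponent}
The two lemmas meet at $q=\frac12$ and at no other exponent. On one side, let $Q\not\parallel P$ and take the origin on $P\cap Q$. For $x\in H$, $y$ interior to $E$ in $Q$, and $\mu$ near $1$ we have $(\mu x,\mu y)\in H\times E$, and the kernel $f=gh\|x-y\|^{-4}$ satisfies $f(\mu x,\mu y)=\mu^{-2}f(x,y)$. So $f^{-q}$ is proportional to $\mu^{2q}$ on this segment and is not convex for $0<q<\frac12$. The degree $-2$ is the one that makes $f\,dA$ invariant under scaling.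

On the other side, \eqref{eq:hyp} with $q>\frac12$ does not imply $I_\lambda\ge\min(I_0,I_1)$. On the disk $E$ of radius $2$ let $f_i(y)=(\alpha_i+M\max(|y|-r_i,0))^{-1/q}$ for $i\in\{0,1,\lambda\}$, where $\alpha_0\ne\alpha_1$ lie in $(0,1)$, $r_i=\alpha_i^{1/(2q)}$ for $i=0,1$, and $(\alpha_\lambda,r_\lambda)$ is the convex combination. Then \eqref{eq:hyp} holds, because $\alpha+M\max(|y|-r,0)$ is convex in $(\alpha,r,y)$. As $M\to\infty$, dominated convergence gives $I_i\to\pi r_i^2\alpha_i^{-1/q}$. This limit is $\pi$ for $i=0,1$ and less than $\pi$ for $i=\lambda$, since $r_\lambda<\alpha_\lambda^{1/(2q)}$ by strict concavity of $\alpha\mapsto\alpha^{1/(2q)}$.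
\end{remark}

\section{One maximum on every line}\label{sec:main}

We prove Theorems~\ref{thm:main} and~\ref{thm:ext}(b) together. Let $\kappa$ be a positive, continuous, concave function on $E$ and put
\[
\Phi(x)=g^+(x)\int_E\frac{\kappa(y)}{\|x-y\|^4}\,dA_y\qquad(x\in P).
\]
By \eqref{eq:F}, the radiosity is a positive multiple of $\Phi$ with $\kappa=h$ in Theorem~\ref{thm:main} and with $\kappa=hb$ in Theorem~\ref{thm:ext}(b). The choice $\kappa=h$ is allowed because $E$ lies strictly on one side of $P$: no part of $E$ is cut off by the truncation of $\cos\theta_x$. Since $\|x-y\|\ge h_0$ on $P\times E$, the function $\Phi$ is continuous on $P$, and $\{\Phi>0\}=H$.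

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:ext}(b)]
\emph{Step 1: quasi-concavity.} The set $H$ is convex and disjoint from $E$, and $g$ is affine and positive on it. By Proposition~\ref{prop:qc} with $D=H$, $\Phi$ is quasi-concave on $H$.

This is not yet the conjecture. A quasi-concave function may be monotone on a line and have no maximum, or constant on a segment whose interior points are all local maxima; Example~\ref{ex:strip} shows both behaviors for unbounded emitters. Decay excludes the first and analyticity the second, and both come from compactness of $E$.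

\emph{Step 2: decay.} Let $E$ lie in the ball of radius $R$ about the origin, and let $|E|$ be its area. For $y\in E$ we have $g(x)=n_E\cdot(x-y)\le\|x-y\|$, and $\|x-y\|\ge\|x\|/2$ when $\|x\|\ge2R$. Hence $\Phi(x)\le8|E|\,(\max\kappa)\,\|x\|^{-3}$ for $\|x\|\ge2R$.

Let $L=\{x(t)=x_0+t\omega:t\in\mathbb{R}\}$ with $\|\omega\|=1$ be a line in $P$ on which $\Phi\not\equiv0$. Then $J=\{t:g(x(t))>0\}$ is nonempty, and it is $\mathbb{R}$ or an open half-line, because $t\mapsto g(x(t))$ is affine. It parametrizes $L\cap H$. The function $\phi(t)=\Phi(x(t))$ is positive and continuous on $J$, and it tends to $0$ at both ends: at an infinite end by the bound above, and at a finite end because $g$ vanishes there and $\Phi$ is continuous. So $\phi$ is not constant, and it attains its maximum at some $t^*\in J$.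

\emph{Step 3: no plateaus.} For $y\in E$, the polynomial $N_y(t)=\|x(t)-y\|^2$ has the form $(t-a_y)^2+d_y^2$, where $a_y\in\mathbb{R}$ and $d_y\ge h_0$ is the distance from $y$ to $L$. Its zeros $a_y\pm id_y$ lie outside the strip $\Sigma=\{t\in\mathbb{C}:|\operatorname{Im}t|<h_0\}$. So $(t,y)\mapsto\kappa(y)N_y(t)^{-2}$ is continuous on $\Sigma\times E$ and holomorphic in $t$. Its integral over the compact set $E$ is continuous in $t$ and, by Fubini's theorem and Cauchy's theorem, has zero integral around every triangle in $\Sigma$; by Morera's theorem it is holomorphic on $\Sigma$. Multiplying by the affine function $g(x(t))$, we see that $\phi$ is the restriction to $J$ of a holomorphic function on $\Sigma$. If $\phi$ were constant on a nondegenerate interval, the identity theorem would make it constant on $J$, contrary to Step 2.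

\emph{Step 4: monotonicity.} Let $t<t'<t^*$ in $J$. By Step 1, $\phi(t')\ge\min(\phi(t),\phi(t^*))=\phi(t)$, so $\phi$ is nondecreasing on $J\cap(-\infty,t^*]$. If $\phi(t)=\phi(t')$ for some $t<t'\le t^*$, then $\phi$ is constant on $[t,t']$, which Step 3 forbids; so $\phi$ is strictly increasing there. The same argument for the reversed line $t\mapsto x(-t)$ shows that $\phi$ is strictly decreasing on $J\cap[t^*,\infty)$. A point of the open interval $J$ other than $t^*$ has points with larger values arbitrarily close to it, so $t^*$ is the only local maximum. This proves Conjecture U2, with $x^*=x(t^*)$.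

\emph{Step 5: consequences.} Let $x_0\ne x_1$ in $H$ and parametrize the line through them, with parameters $t_0<t_\lambda<t_1$. If $t_\lambda\le t^*$ then $\phi(t_\lambda)>\phi(t_0)$, and otherwise $\phi(t_\lambda)>\phi(t_1)$. This is strict quasi-concavity. On $P$ the function $\Phi$ is continuous, nonnegative, not identically zero, and tends to $0$ at infinity, so it has a maximum point, which lies in $H$. Two distinct local maxima in $H$ would both be local maxima of the restriction to the line through them, contrary to Step 4.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(a)]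
The set $D$ is an intersection of half-spaces, hence convex. By compactness of $E$ it equals $\{g>0\}\cap\{x:n\cdot x<\min_{y\in E}n\cdot y\}$, which is open. It is disjoint from $E$, because $g=0$ on $E$. The function $\kappa(x,y)=n\cdot(y-x)$ is affine and positive on $D\times E$. Proposition~\ref{prop:qc} applies.
\end{proof}

\section{Power concavity}\label{sec:power}

The counterexamples in Theorem~\ref{thm:power} follow one pattern. An unbounded emitter has a form factor $F_\infty$ whose behavior is easy to read off. It is the increasing limit of the form factors $F_j$ of admissible truncations, and convexity survives pointwise limits: if every $F_j^{-q}$ were convex, then $F_\infty^{-q}$ would be convex, provided $0<F_\infty<\infty$. We use one more elementary fact. Let $\psi$ be convex on $[0,\infty)$. If $\psi(t_1)<\psi(t_2)$ for some $t_1<t_2$, then chord slopes from $t_1$ are nondecreasing, so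
\begin{equation}\label{eq:linear}
\psi(t)\ge\psi(t_1)+m(t-t_1)\quad(t\ge t_2),\qquad m=\frac{\psi(t_2)-\psi(t_1)}{t_2-t_1}>0 .
\end{equation}
Thus $\psi$ is either nonincreasing or grows at least linearly.

\begin{proof}[Proof of Theorem~\ref{thm:power}(a)]
Let $Q\parallel P$ at distance $\delta$. Both $g$ and $h$ equal the constant $\delta$, so the kernel is $f(x,y)=\delta^2\|x-y\|^{-4}$, and $f^{-1/4}=\delta^{-1/2}\|x-y\|$ is convex in $(x,y)$. For $x_0,x_1\in P$, Lemma~\ref{lem:bbl} with $q=\frac14$ applied to $f_i=f(x_i,\cdot)$ gives $F(x_\lambda)^{-1/2}\le(1-\lambda)F(x_0)^{-1/2}+\lambda F(x_1)^{-1/2}$.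

For sharpness let $0<q<\frac12$, and in the coordinates of Example~\ref{ex:strip} let $E_j=[0,j]\times[-j,j]$. These rectangles increase to the half-plane $[0,\infty)\times\mathbb{R}$, so by monotone convergence and \eqref{eq:G} their form factors increase to $G(u)$. For $u<0$,
\[
G(u)=\frac{\sqrt{u^2+\delta^2}-|u|}{2\sqrt{u^2+\delta^2}}=\frac{\delta^2}{2\sqrt{u^2+\delta^2}\,\big(\sqrt{u^2+\delta^2}+|u|\big)}\sim\frac{\delta^2}{4u^2}\qquad(u\to-\infty).
\]
Hence $\psi(t)=G(-t)^{-q}\sim(2t/\delta)^{2q}$ as $t\to\infty$. This function tends to $+\infty$, so it is not nonincreasing, and it grows more slowly than linearly, because $2q<1$. By \eqref{eq:linear} it is not convex, so $F_j^{-q}$ fails to be convex for some $j$.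
\end{proof}

For a tilted emitter, the scaling in Remark~\ref{rem:exponent} suggests taking a cone with vertex on $P\cap Q$. Its form factor is constant along rays from the vertex, and a convex function with this property on a half-plane must be constant.

\begin{proof}[Proof of Theorem~\ref{thm:power}(b)]
Let $Q$ meet $P$ in a line $L_0$ at dihedral angle $\varphi$, fix either choice of $n_E$, and let $H$ be the corresponding open half-plane bounded by $L_0$. Take the origin on $L_0$, a unit vector $e_1$ along $L_0$, and the unit vector $e_2$ in $Q$ orthogonal to $e_1$ that points to the side of $n_P$. A point $y=se_1+re_2$ of $Q$ has height $h(y)=r\sin\varphi$. Let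
\[
C=\{se_1+re_2:|s|\le r\},\qquad E_j=C\cap\{1/j\le r\le j\}\quad(j\ge2).
\]
Each $E_j$ is a trapezoid on which $h\ge\sin\varphi/j>0$, hence an admissible emitter with lit region $H$. By monotone convergence, on $H$,
\[
F_j(x)\uparrow F_\infty(x)=\frac{g(x)}{\pi}\,\Psi(x),\qquad\Psi(x)=\int_C\frac{h(y)}{\|x-y\|^4}\,dA_y .
\]

\emph{A bound for $\Psi$.} Let $\|x\|\le R$ and $\operatorname{dist}(x,C)\ge d>0$. The slice of $C$ at level $r$ has length $2r$, and $h\le r$ on it. For $r\ge2R$ we have $\|x-y\|\ge r-R\ge r/2$. Hence
\begin{equation}\label{eq:Psi}
\Psi(x)\le\int_0^{2R}\frac{2r^2}{d^4}\,dr+\int_{2R}^\infty\frac{32\,r^2}{r^4}\,dr=\frac{16R^3}{3d^4}+\frac{16}{R}.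
\end{equation}
For $x\in H$ we may take $d=g(x)$, the distance from $x$ to $Q$, so $0<F_\infty<\infty$ on $H$.

\emph{Homogeneity.} For $\mu>0$ we have $\mu H=H$, $\mu C=C$, $g(\mu x)=\mu g(x)$ and $h(\mu y)=\mu h(y)$. Substituting $y\mapsto\mu y$ gives $\Psi(\mu x)=\mu^{1-4+2}\Psi(x)$, so $F_\infty(\mu x)=F_\infty(x)$.

\emph{Convexity forces a constant.} Suppose that $F_j^{-q}$ is convex on $H$ for all $j$. Then $\psi=F_\infty^{-q}$ is a finite convex function on the open half-plane $H$, hence continuous, and it is homogeneous of degree $0$. For $x,z\in H$ the ray $x+tz$, $t\ge0$, lies in $H$. The function $t\mapsto\psi(x+tz)$ is convex, and for $t>0$ it equals $\psi(x/t+z)$, which tends to $\psi(z)$ as $t\to\infty$. Having a finite limit, it is nonincreasing by \eqref{eq:linear}, so $\psi(x)\ge\psi(z)$. Exchanging $x$ and $z$ shows that $\psi$ is constant, so $F_\infty$ is a positive constant on $H$.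

\emph{The contradiction.} The point $e_1\in L_0$ is at distance $1/\sqrt2$ from $C$. For $\|x-e_1\|\le\frac14$ the bound \eqref{eq:Psi} holds with $R=\frac54$ and $d=1/\sqrt2-\frac14>0$, so $\Psi$ is bounded near $e_1$. Since $g(e_1)=0$, we get $F_\infty(x)\to0$ as $x\to e_1$ in $H$, which is impossible for a positive constant. Hence $F_j^{-q}$ is not convex on $H$ for some $j$.
\end{proof}

\section{Convexity of the emitter is necessary}\label{sec:converse}

Close to the emitter, a parallel receiver sees a slightly blurred image of it: the form factor is near $1$ opposite interior points and near $0$ opposite exterior points. A gap in $E$ between two interior points then shows up as a dip between two peaks. The hypothesis $E=\overline{\operatorname{int}E}$ is needed because $F$ does not see sets of zero area: adding one remote point of $Q$ to a convex emitter destroys convexity and leaves $F$ unchanged.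

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If $E$ is convex, it is an admissible emitter for each $P_\delta$, since $\operatorname{int}E\ne\emptyset$, and U2 holds by Theorem~\ref{thm:main}. It remains to show that U2 for $(E,P_{\delta_j})$ with $\delta_j\to0$ implies convexity.

Identify $P_\delta$ with $Q=\mathbb{R}^2$ and write $F_\delta=\mathbf{1}_E*K_\delta$ as in \eqref{eq:conv}. This function is continuous and positive everywhere, and it tends to $0$ at infinity because $E$ is bounded. In polar coordinates, with $\xi=|z|^2$, for $\varepsilon\ge0$,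
\[
\int_{|z|>\varepsilon}K_\delta(z)\,dz=\int_{\varepsilon^2}^\infty\frac{\delta^2\,d\xi}{(\xi+\delta^2)^2}=\frac{\delta^2}{\varepsilon^2+\delta^2}.
\]
So $K_\delta$ has total mass $1$, and its mass outside any fixed disk tends to $0$ with $\delta$. If the disk of radius $\varepsilon>0$ about $x$ lies in $E$, then $1-\delta^2/(\varepsilon^2+\delta^2)\le F_\delta(x)\le1$; if it misses $E$, then $F_\delta(x)\le\delta^2/(\varepsilon^2+\delta^2)$. As $E$ is closed, this gives
\begin{equation}\label{eq:limit}
\lim_{\delta\to0}F_\delta(x)=1\quad(x\in\operatorname{int}E),\qquad\lim_{\delta\to0}F_\delta(x)=0\quad(x\notin E).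
\end{equation}

Next, U2 for $(E,P_\delta)$ implies that $F_\delta$ is quasi-concave. Suppose instead that $F_\delta(x_\lambda)<\min(F_\delta(x_0),F_\delta(x_1))$, and let $L$ be the line through $x_0$ and $x_1$. On the closed half-line of $L$ from $x_\lambda$ through $x_i$, the function $F_\delta$ is continuous, positive and tends to $0$ at infinity, so it attains a maximum. This maximum is at least $F_\delta(x_i)>F_\delta(x_\lambda)$, so it is attained away from the endpoint $x_\lambda$, at a local maximum of $F_\delta|_L$. The two half-lines give two distinct local maxima, contrary to U2.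

Now let $x_0,x_1\in\operatorname{int}E$. Then $F_{\delta_j}(x_\lambda)\ge\min(F_{\delta_j}(x_0),F_{\delta_j}(x_1))\to1$ by \eqref{eq:limit}, so $F_{\delta_j}(x_\lambda)$ does not tend to $0$, and $x_\lambda\in E$ by \eqref{eq:limit} again. For arbitrary $x_0,x_1\in E$ choose interior points $x_0^k\to x_0$ and $x_1^k\to x_1$. Then $(1-\lambda)x_0^k+\lambda x_1^k\in E$ converges to $x_\lambda$, which lies in $E$ because $E$ is closed. So $E$ is convex.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{An exhaustive error-bounding algorithm for hierarchical radiosity},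
\texttt{https://hal.inria.fr/inria-00098630/file/HS98.pdf}.

\end{thebibliography}
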